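# Lattice varieties generated by modular quasifractals

## 1. Subgroup lattices, varieties, frames and quasifractals

**Modular lattices.** A lattice is *modular* if
$$a\le b\ \Longrightarrow\ (a\vee c)\wedge b=a\vee(c\wedge b).$$
We cite this law as "Mod". The inequality $\ge$ holds in every lattice.

Example: for an abelian group $B$ let $\mathrm{Sub}(B)$ be its lattice of subgroups, with $\vee=+$ and $\wedge=\cap$. It is modular: if $a\le b$ and $\alpha+\gamma\in(a+c)\cap b$ with $\alpha\in a$, $\gamma\in c$, then $\gamma=(\alpha+\gamma)-\alpha\in b$, so $\alpha+\gamma\in a+(c\cap b)$. The same argument works for submodules. In $\mathrm{Sub}(\mathbb F_2^2)$ the three lines $x,y,z$ have pairwise meets $0$ and pairwise joins the whole plane. This five-element lattice is called $M_3$, and it is not distributive: $x\wedge(y\vee z)=x$, while $(x\wedge y)\vee(x\wedge z)=0$. We use the textbook fact that a modular lattice which is not distributive contains $M_3$ as a sublattice.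

A *$0$-$1$-embedding* is an injective lattice homomorphism between bounded lattices that preserves $0$ and $1$. A *$0$-$1$-sublattice* is a sublattice containing $0$ and $1$.

**Independence.** In a modular lattice with $0$, a finite sequence $x_1,\dots,x_m$ is *independent* if $x_t\wedge(x_1\vee\dots\vee x_{t-1})=0$ for $t=2,\dots,m$.

Example: three distinct lines in a plane have pairwise meets $0$ but are not independent, because the third lies below the join of the first two.

Write $x_S=\bigvee_{s\in S}x_s$, with $x_\emptyset=0$. If $x_1,\dots,x_m$ is independent, then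
$$x_S\wedge x_T=x_{S\cap T}\qquad(S,T\subseteq\{1,\dots,m\}).\tag{1}$$
The proof is by induction on $m$. Put $x=x_m$, $y=x_1\vee\dots\vee x_{m-1}$, $S'=S\setminus\{m\}$, $T'=T\setminus\{m\}$. If $m\notin S\cup T$, use induction. If $m\in S\setminus T$, then $x_T\le y$, and Mod gives $(x_{S'}\vee x)\wedge y=x_{S'}\vee(x\wedge y)=x_{S'}$; hence $x_S\wedge x_T=x_{S'}\wedge x_T$, and induction applies. The case $m\in T\setminus S$ is symmetric. If $m\in S\cap T$, Mod gives
$$(x\vee x_{T'})\wedge(x\vee x_{S'})=x\vee\big(x_{T'}\wedge(x\vee x_{S'})\big)=x\vee(x_{T'}\wedge x_{S'})$$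
by the previous case, and induction applies again. In particular, independence does not depend on the order of the sequence.

**Varieties.** A *lattice variety* is the class of all lattices satisfying some set of lattice identities. The variety generated by a class of lattices is defined by the identities that hold throughout the class. For a ring $R$ with $1$, $\mathcal V(R)$ is the lattice variety generated by the submodule lattices of $R$-modules. For $p$ a prime or $0$, $F_p$ is the prime field of characteristic $p$, so $F_0=\mathbb Q$.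

Example: $\mathcal V(F_p)\subseteq\mathcal V(\mathbb Z)$. Indeed the $F_p$-subspaces of a vector space are closed under sum and intersection, so they form a sublattice of its subgroup lattice.

For a field $F$ and an $F$-space $V$ we write $\mathrm{Sub}_F(V)$ for the subspace lattice.

**Lemma 1.** For a field $F$, the variety $\mathcal V(F)$ is generated by the lattices $\mathrm{Sub}_F(F^n)$, $n\ge3$.

*Proof.* An identity $f=g$ is equivalent to the two inequalities $f\le g$, $g\le f$. Suppose that $f\le g$ fails in $\mathrm{Sub}_F(V)$, say $v\in f(\vec U)\setminus g(\vec U)$. We claim that there are finite-dimensional $U_i'\le U_i$ with $v\in f(\vec U')$. Induct on the term $f$. For a variable take $Fv$ for it and $0$ for the others. If $f=f_1\vee f_2$, write $v=v_1+v_2$ with $v_1\in f_1(\vec U)$, $v_2\in f_2(\vec U)$. Take the subspaces obtained for $(f_1,v_1)$ and for $(f_2,v_2)$, and add them place by place; terms are monotone, so both memberships persist. If $f=f_1\wedge f_2$, do the same with $v$ used twice. By monotonicity $v\notin g(\vec U')$. So $f\le g$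 fails in the subspace lattice of the finite-dimensional space $\sum_iU_i'$, and this lattice is an interval of some $\mathrm{Sub}_F(F^n)$ with $n\ge3$. $\square$

**Frames.** (Standard definitions, following von Neumann's *Continuous Geometry*.) Let $M$ be a modular lattice and $n\ge3$. An *$n$-frame* of $M$ is a system $(a_1,\dots,a_n,c_{12},\dots,c_{1n})$ of elements such that, with $0_f=a_1\wedge a_2$ and $1_f=a_1\vee\dots\vee a_n$:

1. $a_i\wedge\bigvee_{j\ne i}a_j=0_f$ for all $i$;
2. $a_1\vee c_{1j}=a_j\vee c_{1j}=a_1\vee a_j$ and $a_1\wedge c_{1j}=a_j\wedge c_{1j}=0_f$ for $j=2,\dots,n$.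

It is *nontrivial* if $0_f\ne1_f$, and it *spans* $[w,u]$ if $0_f=w$ and $1_f=u$. The elements $x$ with $x\vee a_2=a_1\vee a_2$, $x\wedge a_2=0_f$ carry an addition and a multiplication given by lattice polynomials, with zero $a_1$ and unit $c_{12}$. We need only the addition:
$$x\oplus y=(a_1\vee a_2)\wedge\Big[\big((x\vee a_3)\wedge(c_{13}\vee a_2)\big)\vee\big((y\vee c_{13})\wedge(a_2\vee a_3)\big)\Big].\tag{2}$$
The *characteristic* of the frame is the least $k\ge1$ such that the $k$-fold sum $c_{12}\oplus\dots\oplus c_{12}$ equals $a_1$, and $0$ if there is no such $k$.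

**Example 1 (the canonical frame).** Let $C$ be an abelian group. In $\mathrm{Sub}(C^n)$ let $a_i$ be the $i$-th coordinate subgroup and
$$c_{1j}=\{\,t\text{ in place }1,\ -t\text{ in place }j:\ t\in C\,\}.$$
Both conditions are immediate. Take $n=3$. The complements of $a_2$ in $a_1\vee a_2$ are exactly the groups
$$\Gamma(r)=\{(t,-rt,0):t\in C\},\qquad r\in\mathrm{End}(C).$$
Indeed, a complement $X$ contains, for each $t$, exactly one element with first coordinate $t$, and its second coordinate depends additively on $t$. Here $a_1=\Gamma(0)$ and $c_{12}=\Gamma(1)$. Compute (2) for $x=\Gamma(r)$, $y=\Gamma(r')$. The first inner meet consists of the vectors that have the form $(t,-rt,*)$ and also the form $(t,*,-t)$, so it is $\{(t,-rt,-t)\}$. The second consists of the vectors $(t+t',-r't,-t')$ with first coordinate $0$, so it is $\{(0,-r't,t)\}$. A sum $(t,-rt,-t)+(0,-r't',t')$ lies in $a_1\vee a_2$ iff $t'=t$. Therefore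
$$\Gamma(r)\oplus\Gamma(r')=\Gamma(r+r').\tag{3}$$
The $k$-fold sum of $c_{12}$ is $\Gamma(k)$. It equals $a_1=\Gamma(0)$ iff $kC=0$. So **the characteristic** of the canonical frame is the least $k\ge1$ with $kC=0$, or $0$ if there is none. For $C=F_p$ it is $p$, for $C=\mathbb Z$ it is $0$, and for $C=\mathbb Z/6$ it is $6$.

**Quasifractals.** A bounded lattice $L$ is a *quasifractal* if for all $a_1<b_1$ and $a_2<b_2$ in $L$ there is a lattice embedding $\psi:[a_1,b_1]\to[a_2,b_2]$ with $\psi(a_1)=a_2$, $\psi(b_1)=b_2$.

Example: the chain $\mathbb Q\cap[0,1]$ is a quasifractal, through affine maps of intervals; it is distributive. The lattice $M_3$ is not one: an interval $[0,x]$ with $x$ one of the three middle elements has two elements and cannot receive $M_3$. The same count shows that a quasifractal with more than two elements has no covering pair $a\prec b$, because $[0,1]$ would have to embed into $\{a,b\}$. So such a quasifractal is infinite, and it is never the subspace lattice of a finite-dimensional space of dimension at least $2$. To get nondistributive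 examples one lets dimensions grow.

**Proposition 1.** Let $F=F_p$, $p$ a prime or $0$. There is a nondistributive modular quasifractal that generates $\mathcal V(F)$.

*Proof.* For nonzero finite-dimensional $F$-spaces with $\dim V'=m\dim V$, an *amplification* is a map $\mathrm{Sub}_F(V)\to\mathrm{Sub}_F(V')$, $W\mapsto\theta(W^m)$, where $\theta:V^m\to V'$ is a linear isomorphism. We need four facts.

- An amplification is a $0$-$1$-embedding, since sums and intersections of the $W^m$ are formed coordinatewise.
- Composites are amplifications: $W\mapsto\theta'\big((\theta(W^m))^{m'}\big)$ uses the linear isomorphism $\theta'\circ\theta^{m'}$.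
- Two amplifications given by $\theta,\theta':V^m\to V'$ differ by the automorphism of $\mathrm{Sub}_F(V')$ induced by $\theta'\theta^{-1}$.
- For $a<b$ in $\mathrm{Sub}_F(V)$ with images $a',b'$, the restriction to $[a,b]\cong\mathrm{Sub}_F(b/a)$ is an amplification $\mathrm{Sub}_F(b/a)\to\mathrm{Sub}_F(b'/a')$, since $\theta$ induces an isomorphism $(b/a)^m\cong b^m/a^m\to b'/a'$.

Let $\dim V_k=k!$, and let $\Lambda$ be the direct limit of $\mathrm{Sub}_F(V_1)\to\mathrm{Sub}_F(V_2)\to\cdots$ along amplifications. So $\Lambda$ is the union of an increasing chain of sublattices $\mathrm{Sub}_F(V_k)$ with common $0$ and $1$. It is bounded, and it satisfies every identity that holds in all members of the chain. Hence it is modular and lies in $\mathcal V(F)$. It is nondistributive because of three lines in $V_2$. Every $\mathrm{Sub}_F(F^n)$ is an interval of some $\mathrm{Sub}_F(V_k)$, so $\Lambda$ generates $\mathcal V(F)$ by Lemma 1.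

We show that $\Lambda$ is a quasifractal. A nontrivial interval of $\Lambda$ has its endpoints in some $\mathrm{Sub}_F(V_k)$. So it is the limit of lattices $\mathrm{Sub}_F(U_l)$, $l\ge k$, along amplifications, with $\dim U_l=d\,l!/k!$ and $d\ge1$. Let a second interval be the limit of $\mathrm{Sub}_F(U_l')$, $l\ge k'$, with $\dim U'_l=d'\,l!/k'!$. Since $\lambda!/k'!$ is divisible by $(\lambda-k')!$, we can choose $k'\le\lambda(k)<\lambda(k+1)<\cdots$ with $\dim U_l\mid\dim U'_{\lambda(l)}$.

We construct amplifications $f_l:\mathrm{Sub}_F(U_l)\to\mathrm{Sub}_F(U'_{\lambda(l)})$ commuting with the connecting maps. Start with any $f_k$. Given $f_l$, take any amplification $g:\mathrm{Sub}_F(U_{l+1})\to\mathrm{Sub}_F(U'_{\lambda(l+1)})$. The composites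
$$\mathrm{Sub}_F(U_l)\to\mathrm{Sub}_F(U_{l+1})\xrightarrow{\,g\,}\mathrm{Sub}_F(U'_{\lambda(l+1)}),\qquad\mathrm{Sub}_F(U_l)\xrightarrow{f_l}\mathrm{Sub}_F(U'_{\lambda(l)})\to\mathrm{Sub}_F(U'_{\lambda(l+1)})$$
are amplifications between the same lattices, so the second is the first followed by an automorphism $\vartheta$ of $\mathrm{Sub}_F(U'_{\lambda(l+1)})$ induced by a linear map. The map $f_{l+1}=\vartheta g$ is an amplification, and it commutes as required. The limit of the $f_l$ is injective and preserves $\vee,\wedge,0,1$. It is the required embedding of the first interval into the second. $\square$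

## 2. The equality $\mathcal U=\mathcal V(F_p)$

Let $\mathcal U$ be the variety generated by a nondistributive modular quasifractal. The following is quoted from the source of the problem, "The product of two von Neumann n-frames, its characteristic, and modular fractal lattices".

**Quoted theorem.** There is a unique $p=p(\mathcal U)$, a prime or $0$, such that $\mathcal V(F_p)\subseteq\mathcal U$ and, for every $n\ge3$, every nontrivial $n$-frame of every lattice in $\mathcal U$ has characteristic $p$. Moreover, for any ring $R$ with $1\ne0$, $\mathcal V(R)\subseteq\mathcal U$ implies $\mathcal V(R)=\mathcal V(F_p)$; and $\mathcal U$ is Arguesian.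

So the only module lattice variety inside $\mathcal U$ is $\mathcal V(F_p)$. Does $\mathcal U$ contain anything else? That is: *does $\mathcal U=\mathcal V(F_{p(\mathcal U)})$ hold for every variety $\mathcal U$ generated by a nondistributive modular quasifractal?* For the lattices of Proposition 1 it does, because they generate $\mathcal V(F_{p'})$ for some $p'$, and the quoted theorem with $R=F_{p'}$ gives $\mathcal V(F_{p'})=\mathcal V(F_{p(\mathcal U)})$. The answer is yes in general.

**Theorem 1.** Let $L$ be a nondistributive modular quasifractal and $\mathcal U$ the variety it generates. There is $p'$, a prime or $0$, such that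

1. every finitely generated sublattice of $L$ embeds into the subspace lattice of an $F_{p'}$-vector space, so $\mathcal U\subseteq\mathcal V(F_{p'})$;
2. for every $n\ge3$, $L$ contains $\mathrm{Sub}_{F_{p'}}(F_{p'}^n)$ as a $0$-$1$-sublattice, so $\mathcal V(F_{p'})\subseteq\mathcal U$.

Hence $\mathcal U=\mathcal V(F_{p'})=\mathcal V(F_{p(\mathcal U)})$.

Of the quoted theorem, only the implication "$\mathcal V(R)\subseteq\mathcal U\Rightarrow\mathcal V(R)=\mathcal V(F_{p(\mathcal U)})$" will be used, once, for the last equality. Inside our proof, "characteristic" means the one computed with (2). Since the quoted statement that we use does not mention frames, Theorem 1 does not depend on which addition polynomial one prefers.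

## 3. Frame coordinates, and elements without complements

The sensible first approach is to find a frame in $L$ and introduce coordinates. Frames are easy to get (Sections 5 and 9). The elements generated by a frame behave like subspaces over a prime field, and this gives part 2 of Theorem 1 (Section 10). For part 1 we must represent *every* element of $L$. The classical tool is von Neumann's coordinatization theorem. It assumes that every element of the lattice has a complement, and the definition of a quasifractal supplies no complements. This is where the approach stops: an arbitrary $u\le a_1$ is not reached by the coordinates of the frame.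

The subgroup lattice $\mathrm{Sub}(\mathbb Z^3)$ shows concretely what can happen in the presence of a frame. It has the canonical $3$-frame. Let $u=2\mathbb Z\times0\times0$. A complement of $u$ would be isomorphic to $\mathbb Z^3/u$, which has an element of order $2$, while $\mathbb Z^3$ has none; so $u$ has no complement. Moreover, the canonical frame has characteristic $0$, but the interval $[(2\mathbb Z)^3,\mathbb Z^3]\cong\mathrm{Sub}((\mathbb Z/2)^3)$ contains a frame of characteristic $2$. So even for subgroup lattices, one spanning frame of characteristic $0$ does not make the subgroups into $\mathbb Q$-spaces. We shall have to use frames in *all* intervals.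

This suggests two tasks. First, represent countable sublattices of $L$ by subgroups of an abelian group, without complements. Then use frames in all intervals to replace "abelian group" by "vector space over one prime field". The first task is the harder one.

## 4. Reading a group of homomorphisms off the kernel of one map

Suppose for a moment that $L$ is a $0$-$1$-sublattice of $\mathrm{Sub}(C)$ for an abelian group $C$. How could we recover an abelian group from lattice data? Take $D=\mathbb Q/\mathbb Z$ and attach to $u\in L$ its annihilator $u^\perp=\{f\in\mathrm{Hom}(C,D):f|_u=0\}$. Then $(u+v)^\perp=u^\perp\cap v^\perp$ and $(u\cap v)^\perp=u^\perp+v^\perp$, and $u^\perp$ determines $u$ (the textbook reasons are recalled in Section 8). So $L$ is represented upside down by subgroups of $\mathrm{Hom}(C,D)$, and a second dualization turns it right side up.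

The point is that homomorphisms can be coded by lattice elements. Given $f_0=0,f_1,f_2,\dots$ in $\mathrm{Hom}(C,D)$, form the single map
$$\Phi:C^{(\omega)}\to D,\qquad\Phi\big((t_i)_{i}\big)=\sum_if_i(t_i),\qquad N=\ker\Phi,$$
where $C^{(\omega)}$ is the direct sum of copies of $C$ indexed by $\omega=\{0,1,2,\dots\}$. Let $e_i$ be the $i$-th coordinate subgroup, let $u^{(i)}$ be the copy of $u$ in $e_i$, and put
$$c_{ij}=\{t\text{ in place }i,\,-t\text{ in place }j\},\qquad s_{ij;k}=\{t\text{ in places }i,j,\ -t\text{ in place }k\}.$$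
Then
$$c_{ij}\le N\iff f_i=f_j,\qquad s_{ij;k}\le N\iff f_i+f_j=f_k,\qquad u^{(i)}\le N\iff f_i|_u=0 .$$
And $s_{ij;k}$ is a lattice polynomial. The subgroup $e_i\vee c_{jk}$ consists of the vectors with $*,t,-t$ in places $i,j,k$, and $e_j\vee c_{ik}$ of those with $t',*,-t'$. Hence
$$s_{ij;k}=(e_i\vee c_{jk})\wedge(e_j\vee c_{ik}).$$

So the group structure and the annihilators can be read off from the set $J$ of lattice elements contained in $N$. The plan is to forget $C$, $D$ and $\Phi$, and to *build an ideal $J$* by lattice theory alone, in a modular lattice $M$ that plays the role of $\mathrm{Sub}(C^{(\omega)})$. We enlarge $J$ step by step, and each step adds a "relation" that involves at least one new coordinate. What keeps this under control is that no step may create a new relation among the old coordinates. Two of the additions replace what $D$ did for us: a homomorphism vanishing on $u\wedge v$ must split as $f=g+h$ with $g|_u=0$ and $h|_v=0$; and for each $u$ some homomorphism must have "kernel" exactly $u$.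

For this we need $M$, and it is here that self-similarity enters.

## 5. An infinite frame with a copy of $L$ in its first coordinate

**Step 1: construct $M$.** *This step produces room for infinitely many coordinates.* Let $L$ be a nondistributive modular quasifractal. It has a sublattice $M_3$, with bottom $o$ and top $i$, $o<i$. A $0$-$1$-embedding $[o,i]\to[0,1]$ gives $x,y,z\in L$ with pairwise meets $0$, pairwise joins $1$, and $x\ne0$. The quasifractal property gives a lattice embedding $\varphi:L\to[0,x]\subseteq L$ with $\varphi(0)=0$, $\varphi(1)=x$.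

Let $M$ be the direct limit of $L\xrightarrow{\varphi}L\xrightarrow{\varphi}\cdots$. So $M=\bigcup_kL_k$ is a modular lattice with $0$, where $L_0\subseteq L_1\subseteq\cdots$ are sublattices with common bottom $0$ and $L_k\cong L$. The top $1_k$ of $L_k$ corresponds to $x$ in $L_{k+1}\cong L$. So there are $y_{k+1},z_{k+1}\in L_{k+1}$, corresponding to $y,z$, such that $1_k,y_{k+1},z_{k+1}$ have pairwise meets $0$ and pairwise joins $1_{k+1}$.

**Step 2: the frame.** *Here we find the coordinates $e_i$ and the perspectivities $c_{0j}$.*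

**Lemma 2.** There are $e_0=1_0,e_1,e_2,\dots$ and $c_{01},c_{02},\dots$ in $M$ such that every finite subfamily of the $e_i$ is independent, and for all $j\ge1$
$$e_0\wedge c_{0j}=e_j\wedge c_{0j}=0,\qquad e_0\vee c_{0j}=e_j\vee c_{0j}=e_0\vee e_j .$$

*Proof.* Suppose $e_0,\dots,e_{n-1}$ are given, all $\le1_k$. Put $y=y_{k+1}$, $z=z_{k+1}$ and
$$e_n=(e_0\vee z)\wedge y,\qquad c_{0n}=(e_0\vee e_n)\wedge z .$$
All elements are $\le1_{k+1}$, so the induction can go on.

- $e_n\wedge(e_0\vee\dots\vee e_{n-1})\le y\wedge1_k=0$; $\ e_0\wedge c_{0n}\le1_k\wedge z=0$; $\ e_n\wedge c_{0n}\le y\wedge z=0$.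
- By Mod, $e_0\vee c_{0n}=(e_0\vee e_n)\wedge(e_0\vee z)=e_0\vee e_n$, because $e_n\le e_0\vee z$.
- By Mod, $e_n\vee z=(e_0\vee z)\wedge(y\vee z)=(e_0\vee z)\wedge1_{k+1}=e_0\vee z$. Hence, by Mod again, $e_n\vee c_{0n}=(e_0\vee e_n)\wedge(e_n\vee z)=(e_0\vee e_n)\wedge(e_0\vee z)=e_0\vee e_n$. $\square$

**Step 3: notation, and transport of $[0,e_0]$ to every coordinate.** For finite $S\subseteq\omega$ put $E_S=\bigvee_{s\in S}e_s$, also written $E_{ij}$, $E_{ijk}$ and so on. By (1), $E_S\wedge E_T=E_{S\cap T}$. For distinct $i,j\ge1$ put $c_{ij}=(c_{0i}\vee c_{0j})\wedge(e_i\vee e_j)$, and let $c_{ji}=c_{ij}$ always. For $u\le e_0$ put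
$$u^{(0)}=u,\qquad u^{(i)}=(u\vee c_{0i})\wedge e_i\quad(i\ge1).$$
The map $u\mapsto u^{(i)}$ is a lattice isomorphism $[0,e_0]\to[0,e_i]$ with inverse $v\mapsto(v\vee c_{0i})\wedge e_0$. Both maps are monotone. By Mod,
$$u^{(i)}\vee c_{0i}=(u\vee c_{0i})\wedge(e_i\vee c_{0i})=u\vee c_{0i},\tag{4}$$
since $e_i\vee c_{0i}=E_{0i}\ge u\vee c_{0i}$. So $(u^{(i)}\vee c_{0i})\wedge e_0=(u\vee c_{0i})\wedge e_0=u\vee(c_{0i}\wedge e_0)=u$. The other composite is treated symmetrically.

## 6. The elements $c_{ij}$ and $s_{ij;k}$

In the model of Section 4 every statement below is evident: for instance (C2) says that $f_i=f_j$ and $f_j=f_k$ imply $f_i=f_k$. We prove them from Mod alone.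

**Lemma 3.** For pairwise distinct indices $i,j,k$ and $u\le e_0$:

- (C1) $c_{ij}\wedge e_i=c_{ij}\wedge e_j=0$ and $c_{ij}\vee e_i=c_{ij}\vee e_j=e_i\vee e_j$. Consequently $c_{ij}\wedge E_S=0$ whenever $\{i,j\}\not\subseteq S$.
- (C2) $c_{ik}\le c_{ij}\vee c_{jk}$.
- (C3) $e_i,c_{ik},c_{ij}$ is independent, and so is $e_i,c_{ik},c_{kj}$.
- (C4) $u^{(j)}\le u^{(i)}\vee c_{ij}$, and $(u^{(i)}\vee c_{ij})\wedge e_j=u^{(j)}$.

*Proof.* (C1) For $0\in\{i,j\}$ the first sentence is Lemma 2. Let $i,j\ge1$. By Mod,
$$c_{ij}\vee e_i=(c_{0i}\vee c_{0j}\vee e_i)\wedge E_{ij}=E_{0ij}\wedge E_{ij}=E_{ij},$$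
where we used $e_i\vee c_{0i}=E_{0i}$ and $e_0\vee c_{0j}=E_{0j}$. The sequence $e_i,c_{0i},c_{0j}$ is independent, because $e_i\wedge c_{0i}=0$ and $(e_i\vee c_{0i})\wedge c_{0j}=E_{0i}\wedge E_{0j}\wedge c_{0j}=e_0\wedge c_{0j}=0$. By (1), $c_{ij}\wedge e_i\le(c_{0i}\vee c_{0j})\wedge e_i=0$. The roles of $i,j$ are symmetric. For the last statement, $c_{ij}\le E_{ij}$ gives $c_{ij}\wedge E_S=c_{ij}\wedge E_{S\cap\{i,j\}}$, which is $0$ by what was shown.

(C2) If $j=0$, this is the definition of $c_{ik}$. For distinct $j,k\ge1$, Mod gives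
$$c_{0j}\vee c_{jk}=(c_{0j}\vee c_{0k})\wedge(c_{0j}\vee E_{jk})=c_{0j}\vee c_{0k},\tag{5}$$
because $c_{0j}\vee E_{jk}=E_{0jk}$. This settles $i=0$ and, by symmetry, $k=0$. Let $i,j,k\ge1$ and $Y=c_{ij}\vee c_{jk}\le E_{ijk}$. By (5), $c_{0j}\vee Y=c_{0i}\vee c_{0j}\vee c_{0k}\ge c_{ik}$. Hence, by Mod and (C1),
$$c_{ik}\le(Y\vee c_{0j})\wedge E_{ijk}=Y\vee(c_{0j}\wedge E_{ijk})=Y .$$

(C3) We have $e_i\wedge c_{ik}=0$ and $e_i\vee c_{ik}=E_{ik}$, and $E_{ik}\wedge c_{ij}=0=E_{ik}\wedge c_{kj}$ by (C1).

(C4) We first prove the inequality. If $i=0$, it holds by the definition of $u^{(j)}$. If $j=0$, then $u^{(i)}\vee c_{0i}=u\vee c_{0i}\ge u$ by (4). If $i,j\ge1$, then by (4) and (5)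
$$u^{(j)}\le u\vee c_{0j}\le u\vee c_{0i}\vee c_{0j}=u^{(i)}\vee c_{0i}\vee c_{0j}=u^{(i)}\vee c_{ij}\vee c_{0i}.$$
Meeting with $E_{ij}\ge u^{(i)}\vee c_{ij}$ and using Mod and (C1), we get $u^{(j)}\le u^{(i)}\vee c_{ij}\vee(c_{0i}\wedge E_{ij})=u^{(i)}\vee c_{ij}$. By symmetry, in all cases $u^{(i)}\vee c_{ij}=u^{(j)}\vee c_{ij}$. So $(u^{(i)}\vee c_{ij})\wedge e_j=(u^{(j)}\vee c_{ij})\wedge e_j=u^{(j)}\vee(c_{ij}\wedge e_j)=u^{(j)}$. $\square$

For pairwise distinct $i,j,k$ put
$$s_{ij;k}=(e_i\vee c_{jk})\wedge(e_j\vee c_{ik})=s_{ji;k}\ \le E_{ijk}.$$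

Two small principles replace computing with elements.

**Principle (P).** If $w\le Y\vee e_i$, $w\le Y\vee e_j$ and $e_i\wedge(Y\vee e_j)\le Y$, then $w\le Y$. Indeed, by Mod, $(Y\vee e_i)\wedge(Y\vee e_j)=Y\vee\big(e_i\wedge(Y\vee e_j)\big)=Y$.

**Principle (Q).** If $w\le E_S$, $i\in S$ and $j\notin S$, then $e_i\wedge(e_j\vee w)=e_i\wedge w$. Indeed $e_i\wedge(e_j\vee w)=e_i\wedge E_S\wedge(w\vee e_j)=e_i\wedge\big(w\vee(e_j\wedge E_S)\big)=e_i\wedge w$.

**Lemma 4.** For pairwise distinct indices and $u,v\le e_0$:

- (S1) $s_{ij;k}\vee e_i=e_i\vee c_{jk}$ and $s_{ij;k}\vee e_j=e_j\vee c_{ik}$.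
- (S2) $s_{ij;k}\wedge E_S=0$ if $\{i,j,k\}\not\subseteq S$.
- (I1) $c_{kk'}\le s_{ij;k}\vee s_{ij;k'}$.
- (I2) $s_{i'j;k}\le s_{ij;k}\vee c_{ii'}$ and $s_{ij;k'}\le s_{ij;k}\vee c_{kk'}$.
- (I3) $s_{in;m}\le s_{ij;k}\vee s_{kl;m}\vee s_{jl;n}$.
- (I4) $u^{(k)}\le s_{ij;k}\vee u^{(i)}\vee u^{(j)}$ and $u^{(j)}\le s_{ij;k}\vee u^{(i)}\vee u^{(k)}$.
- (I5) $(s_{ij;k}\vee u^{(i)}\vee v^{(j)})\wedge e_k\le(u\wedge v)^{(k)}$.

In the model, (I1) says that sums are unique, (I2) that they do not depend on the names of the summands and of the sum, (I3) is associativity, and (I4) says that annihilators are closed under $+$ and $-$. (I5) says that prescribing $f_k=f_i+f_j$ with $f_i|_u=0$, $f_j|_v=0$ forces no more on $f_k$ than $f_k|_{u\wedge v}=0$.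

*Proof.* (S1) By Mod, $s_{ij;k}\vee e_i=(e_i\vee c_{jk})\wedge(e_i\vee e_j\vee c_{ik})=(e_i\vee c_{jk})\wedge E_{ijk}=e_i\vee c_{jk}$. The other half is symmetric.

(S2) Write $s=s_{ij;k}$. Since $s\wedge E_S=s\wedge E_{S\cap\{i,j,k\}}$, it suffices to treat the $2$-element subsets of $\{i,j,k\}$. First,
$$s\wedge E_{ij}\le(e_i\vee c_{jk})\wedge E_{ij}=e_i\vee(c_{jk}\wedge E_{ij})=e_i,$$
and likewise $s\wedge E_{ij}\le e_j$, so $s\wedge E_{ij}=0$. Next, $s\wedge E_{ik}\le(e_j\vee c_{ik})\wedge E_{ik}=c_{ik}\vee(e_j\wedge E_{ik})=c_{ik}$ and $s\wedge E_{ik}\le(e_i\vee c_{jk})\wedge E_{ik}=e_i\vee(c_{jk}\wedge E_{ik})=e_i$, so $s\wedge E_{ik}\le c_{ik}\wedge e_i=0$. The case $E_{jk}$ is symmetric.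

(I1) Let $Y$ be the right side. By (S1) and (C2), $Y\vee e_i=e_i\vee c_{jk}\vee c_{jk'}\ge c_{kk'}$ and $Y\vee e_j=e_j\vee c_{ik}\vee c_{ik'}\ge c_{kk'}$. By (Q), (C3) and (1), $e_i\wedge(Y\vee e_j)=e_i\wedge(c_{ik}\vee c_{ik'})=0$. Apply (P).

(I2) First part: let $Y=s_{ij;k}\vee c_{ii'}$. Then $Y\vee e_i=e_i\vee c_{jk}\vee c_{ii'}=e_i\vee e_{i'}\vee c_{jk}\ge e_{i'}\vee c_{jk}\ge s_{i'j;k}$. Also $Y\vee e_j=e_j\vee c_{ik}\vee c_{ii'}\ge e_j\vee c_{i'k}\ge s_{i'j;k}$. By (Q) and (C3), $e_i\wedge(Y\vee e_j)=e_i\wedge(c_{ik}\vee c_{ii'})=0$. Apply (P).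

Second part: let $Y=s_{ij;k}\vee c_{kk'}$. Then $Y\vee e_i=e_i\vee c_{jk}\vee c_{kk'}\ge e_i\vee c_{jk'}\ge s_{ij;k'}$. Likewise $Y\vee e_j=e_j\vee c_{ik}\vee c_{kk'}\ge e_j\vee c_{ik'}\ge s_{ij;k'}$. By (Q) and the second half of (C3), $e_i\wedge(Y\vee e_j)=e_i\wedge(c_{ik}\vee c_{kk'})=0$. Apply (P).

(I3) Let $Y$ be the right side.

- Using (S1), then (I2), then (I1): $Y\vee e_i\ge e_i\vee c_{jk}\vee s_{kl;m}\vee s_{jl;n}\ge e_i\vee s_{jl;m}\vee s_{jl;n}\ge e_i\vee c_{mn}\ge s_{in;m}$.
- By (S1), $Y\vee e_j=e_j\vee w$ with $w=c_{ik}\vee s_{kl;m}\vee c_{ln}$. By (I2) twice, the first time for the second index by means of $s_{ij;k}=s_{ji;k}$, $\ s_{in;m}\le s_{il;m}\vee c_{ln}\le s_{kl;m}\vee c_{ik}\vee c_{ln}=w$.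
- By (Q), $e_i\wedge(Y\vee e_j)=e_i\wedge w$. This is $0$ since $e_i,c_{ik},c_{ln},s_{kl;m}$ is independent: $e_i\wedge c_{ik}=0$; $\ c_{ln}\wedge(e_i\vee c_{ik})=c_{ln}\wedge E_{ik}=0$; and $s_{kl;m}\wedge(E_{ik}\vee c_{ln})\le s_{kl;m}\wedge E_{ikln}=0$ by (S2).

Apply (P).

(I4) First part: let $Y=s_{ij;k}\vee u^{(i)}\vee u^{(j)}$. By (S1) and (C4), $Y\vee e_i\ge c_{jk}\vee u^{(j)}\ge u^{(k)}$ and $Y\vee e_j\ge c_{ik}\vee u^{(i)}\ge u^{(k)}$. Since $Y\vee e_j=e_j\vee c_{ik}\vee u^{(i)}$, (Q) and Mod give
$$e_i\wedge(Y\vee e_j)=e_i\wedge(c_{ik}\vee u^{(i)})=u^{(i)}\vee(e_i\wedge c_{ik})=u^{(i)}\le Y .$$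
Apply (P). Second part: let $Y=s_{ij;k}\vee u^{(i)}\vee u^{(k)}$. Then $Y\vee e_i\ge c_{jk}\vee u^{(k)}\ge u^{(j)}$ and $Y\vee e_j\ge e_j\ge u^{(j)}$. Since $u^{(k)}\le c_{ik}\vee u^{(i)}$, again $Y\vee e_j=e_j\vee c_{ik}\vee u^{(i)}$, and $e_i\wedge(Y\vee e_j)=u^{(i)}\le Y$ as before. Apply (P).

(I5) Enlarging $u^{(i)}$ to $e_i$ and using (S1), the left side is $\le(e_i\vee c_{jk}\vee v^{(j)})\wedge e_k$. By (Q) and (C4) this equals $(c_{jk}\vee v^{(j)})\wedge e_k=v^{(k)}$. Symmetrically, the left side is $\le u^{(k)}$. Finally $u^{(k)}\wedge v^{(k)}=(u\wedge v)^{(k)}$, because $u\mapsto u^{(k)}$ is a lattice isomorphism. $\square$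

## 7. An ideal of $M$ that encodes an abelian group

**Proposition 2.** Let $K$ be a countable sublattice of $[0,e_0]$ containing $0,e_0$. There are an abelian group $A$ and an injective map $u\mapsto P_u$ from $K$ to $\mathrm{Sub}(A)$ with
$$P_{u\vee v}=P_u\cap P_v,\qquad P_{u\wedge v}=P_u+P_v,\qquad P_0=A,\qquad P_{e_0}=0 .$$

*Proof.* Write $[n]=\{0,\dots,n-1\}$.

**Step 1: the shape of the construction.** *We fix what each stage must preserve.* We build integers $1=n_0\le n_1\le\cdots$ and elements $X_t\le E_{[n_t]}$ with $X_0=e_0$ and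
$$X_t\le X_{t+1},\qquad X_{t+1}\wedge E_{[n_t]}=X_t .$$
The equation says that stage $t$ adds no relation among old coordinates. The choice $X_0=e_0$ says $f_0=0$. Each stage either changes nothing or puts $X_{t+1}=X_t\vee h$ with
$$h\le E_{[n_{t+1}]},\qquad h\wedge E_{[n_t]}\le X_t.\tag{6}$$
Then Mod gives $X_{t+1}\wedge E_{[n_t]}=X_t\vee(h\wedge E_{[n_t]})=X_t$, as required.

**Step 2: the tasks.** *We list the elements $h$ to be added and check (6).* An index is "old" if it is $<n_t$. The "new" indices are the first ones $\ge n_t$, as many as the task needs, and $n_{t+1}$ is the least number exceeding all new indices used. Below, $u,v\in K$, and the indices named in the subscripts are old.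

- (T1)$_i$: take a new $j$ and $h=c_{ij}$. Then $h\wedge E_{[n_t]}=0$ by (C1). *(A further name for $f_i$.)*
- (T2)$_{i,j}$, $i\ne j$: take a new $k$ and $h=s_{ij;k}$. Then $h\wedge E_{[n_t]}=0$ by (S2). *(A name for $f_i+f_j$.)*
- (T3)$_i$, $i\ne0$: take a new $j$ and $h=s_{ij;0}$. Then $h\wedge E_{[n_t]}=0$ by (S2), since $j$ is new. *(A name for $-f_i$.)*
- (T4)$_{k,u,v}$: if $(u\wedge v)^{(k)}\le X_t$, take new $i\ne j$ and $h=s_{ij;k}\vee u^{(i)}\vee v^{(j)}$. Since $h\le E_{ijk}$, we get $h\wedge E_{[n_t]}=h\wedge e_k\le(u\wedge v)^{(k)}\le X_t$ by (I5). If $(u\wedge v)^{(k)}\not\le X_t$, do nothing. *(If $f_k$ vanishes on $u\wedge v$, split it.)*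
- (T5)$_u$: take a new $i$ and $h=u^{(i)}$. Then $h\wedge E_{[n_t]}\le e_i\wedge E_{[n_t]}=0$. *(A homomorphism with kernel $u$.)*

There are countably many tasks. Fix a sequence of tasks in which each occurs infinitely often. At stage $t$ attempt its $t$-th member; if an index in its name is not old, do nothing, i.e. $n_{t+1}=n_t$ and $X_{t+1}=X_t$. Since (T5)-tasks are always performed, $n_t\to\infty$. So every task is carried out infinitely often once its indices are old, where (T4) is carried out whenever its condition holds.

**Step 3: the ideal.** *We define $J$ and show that it contains nothing unforeseen.* Let $J=\{w\in M:w\le X_t\text{ for some }t\}$, an ideal of $M$. For $t'\ge t$ we have $X_{t'}\wedge E_{[n_t]}=X_t$, by induction on $t'$: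
$$X_{t'+1}\wedge E_{[n_t]}=X_{t'+1}\wedge E_{[n_{t'}]}\wedge E_{[n_t]}=X_{t'}\wedge E_{[n_t]}.$$
Hence
$$w\in J,\ w\le E_{[n_t]}\ \Longrightarrow\ w\le X_t.\tag{7}$$

**Step 4: the set $A$ and the relation $\Sigma$.** *The elements of $A$ are the coordinates, with equal ones identified.* Let $i\equiv j$ iff $i=j$ or $c_{ij}\in J$. By (C2) this is an equivalence relation, and by (T1) all classes are infinite. Let $A=\omega/{\equiv}$, and write $[i]$ for the class of the index $i$. (The notation $[n_t]$ for an initial segment occurs only as a subscript of $E$.) For classes $\alpha,\beta,\gamma$ let $\Sigma(\alpha,\beta,\gamma)$ mean that $s_{ij;k}\in J$ for some pairwise distinct $i\in\alpha$, $j\in\beta$, $k\in\gamma$.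

Then $s_{i'j';k'}\in J$ for *all* pairwise distinct representatives $i',j',k'$ of $\alpha,\beta,\gamma$. To see this, choose pairwise distinct representatives $i'',j'',k''$ different from all of $i,j,k,i',j',k'$; this is possible as classes are infinite. Apply (I2) along
$$(i,j,k),\ (i'',j,k),\ (i'',j'',k),\ (i'',j'',k''),\ (i',j'',k''),\ (i',j',k''),\ (i',j',k'),$$
using $s_{ij;k}=s_{ji;k}$ for changes of the second index. At each move the three current indices and the incoming one are pairwise distinct, and the $c$ that occurs is in $J$.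

**Step 5: $\Sigma$ makes $A$ an abelian group.** *We verify the axioms; by Step 4 we may always choose distinct representatives.*

- *$\Sigma$ is the graph of a binary operation $+$.* Existence: choose distinct representatives $i,j$ of $\alpha,\beta$, and let (T2)$_{i,j}$ supply $k$. Uniqueness: if $\Sigma(\alpha,\beta,\gamma)$ and $\Sigma(\alpha,\beta,\gamma')$, choose pairwise distinct representatives $i,j,k,k'$. By (I1), $c_{kk'}\in J$, so $\gamma=\gamma'$.
- *Commutativity:* $s_{ij;k}=s_{ji;k}$.
- *Associativity:* let $\kappa=\alpha+\beta$, $\mu=\kappa+\lambda$, $\nu=\beta+\lambda$, and take six distinct representatives $i,j,k,l,m,n$ of $\alpha,\beta,\kappa,\lambda,\mu,\nu$. Then $s_{ij;k},s_{kl;m},s_{jl;n}\in J$, so $s_{in;m}\in J$ by (I3). That is, $\alpha+(\beta+\lambda)=(\alpha+\beta)+\lambda$.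
- *The class $[0]$ of the index $0$ is zero:* for distinct nonzero $i,j\in\beta$ we have $s_{0i;j}\le e_0\vee c_{ij}\in J$, so $[0]+\beta=\beta$.
- *Inverses:* every class contains some $i\ne0$, and (T3)$_i$ supplies $j$ with $s_{ij;0}\in J$, i.e. $[i]+[j]=[0]$.

**Step 6: the subgroups $P_u$.** *They play the role of the annihilators.* Put $P_u=\{[i]:u^{(i)}\in J\}$. This is well defined by (C4). It contains $[0]$, since $u^{(0)}=u\le e_0\in J$. It is closed under $+$ by the first part of (I4). It is closed under inverses by the second part with $k=0$: take distinct nonzero representatives $i,j$ of $\alpha\in P_u$ and $-\alpha$; then $s_{ij;0},u^{(i)},u^{(0)}\in J$, hence $u^{(j)}\in J$.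

**Step 7: joins and meets.** Since $(u\vee v)^{(i)}=u^{(i)}\vee v^{(i)}$ and $J$ is an ideal, $P_{u\vee v}=P_u\cap P_v$. Hence $P$ is order reversing, and so $P_u+P_v\subseteq P_{u\wedge v}$. Conversely, let $(u\wedge v)^{(k)}\in J$. By (7), the condition in (T4)$_{k,u,v}$ holds at each stage where $k$ is old, so the task is carried out. It yields $i,j$ with $s_{ij;k},u^{(i)},v^{(j)}\in J$. So $[k]=[i]+[j]\in P_u+P_v$.

**Step 8: injectivity and the bounds.** Let $P_u\subseteq P_v$. Take a stage $t$ at which (T5)$_u$ is carried out, with new index $i$, so that $X_{t+1}=X_t\vee u^{(i)}$. Then $[i]\in P_u\subseteq P_v$, so $v^{(i)}\in J$. By (7) at $t+1$ and Mod,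
$$v^{(i)}\le(X_t\vee u^{(i)})\wedge e_i=u^{(i)}\vee(X_t\wedge e_i)=u^{(i)},$$
because $X_t\le E_{[n_t]}$ and $i\ge n_t$. So $v\le u$. If $P_u=P_v$, this applies both ways, and $u=v$. Next, $P_0=A$ because $0^{(i)}=0$. Finally $e_0^{(i)}=e_i$; if $e_i\in J$ with $i\ne0$, then $c_{0i}\le e_0\vee e_i\in J$, so $[i]=[0]$. Thus $P_{e_0}=0$. $\square$

## 8. Turning the representation right side up with $\mathbb Q/\mathbb Z$

**Corollary 1.** Every countable sublattice $K$ of $L$ containing $0,1$ has a lattice embedding into some $\mathrm{Sub}(B)$, $B$ an abelian group, with $0\mapsto0$ and $1\mapsto B$.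

*Proof.* $L\cong L_0$, which is a sublattice of $[0,e_0]$ with bottom $0$ and top $1_0=e_0$. Take $A$ and $P$ from Proposition 2, put $B=\mathrm{Hom}(A,\mathbb Q/\mathbb Z)$, and for $S\le A$ put $S^\perp=\{f\in B:f|_S=0\}$. The embedding is $u\mapsto P_u^\perp$. Since $A^\perp=0$ and $0^\perp=B$, it suffices to show that $S\mapsto S^\perp$ is injective on $\mathrm{Sub}(A)$ and that
$$(S+T)^\perp=S^\perp\cap T^\perp,\qquad(S\cap T)^\perp=S^\perp+T^\perp .$$
We use two textbook facts: $\mathbb Q/\mathbb Z$ is divisible, hence injective; and every nonzero element of an abelian group is mapped to a nonzero element by some homomorphism to $\mathbb Q/\mathbb Z$.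

*Injectivity.* The second fact, applied to $A/S$, gives $S=\bigcap_{f\in S^\perp}\ker f$, so $S^\perp$ determines $S$.

*Identities.* The first one is clear, and so is $\supseteq$ in the second. Let $f$ vanish on $S\cap T$. Then $s+t\mapsto f(t)$ is a well-defined homomorphism on $S+T$: if $s+t=s'+t'$, then $t-t'\in S\cap T$ and $f(t)=f(t')$. Extend it to $g\in B$. Then $g\in S^\perp$, and $f-g$ vanishes on $T$, so $f=g+(f-g)\in S^\perp+T^\perp$. $\square$

## 9. Frames below every element, and the prime field

**Step 1: frames below every element.** *The quasifractal property is used again, to move frames into arbitrary intervals.*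

**Lemma 5.** For every $0<u\in L$ and every $n\ge3$ there is an $n$-frame of $L$ spanning $[0,u]$.

*Proof.* By Lemma 2, $(e_0,\dots,e_{n-1},c_{01},\dots,c_{0,n-1})$ is an $n$-frame with bottom $0$. It is nontrivial, as $e_0=1_0\ne0$. Being finite, it lies in some $L_k\cong L$. So $L$ has an $n$-frame spanning some $[0,b]$ with $b\ne0$. Apply a $0$-$1$-embedding $[0,b]\to[0,u]$. $\square$

**Closed sublattices.** A countable sublattice $K\subseteq L$ is *closed* if $0,1\in K$ and for each $0<u\in K$ it contains a $3$-frame spanning $[0,u]$.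

Example: every countable subset of $L$ lies in a closed $K$. Start with the sublattice generated by the subset and $0,1$. Add, for each $u>0$ in it, a $3$-frame spanning $[0,u]$ from Lemma 5, and generate a sublattice. Repeat, and take the union of the resulting chain of countable sublattices.

From now on a closed $K$ is viewed, by Corollary 1, as a $0$-$1$-sublattice of $\mathrm{Sub}(B)$ for an abelian group $B$. Any lattice equation between elements of $K$ means the same in $K$, in $L$ and in $\mathrm{Sub}(B)$.

**Step 2: coordinates for frames in $K$.** *We show that every frame in $K$ looks like Example 1.* Let $(a_1,a_2,a_3,c_{12},c_{13})$ be a $3$-frame in $K$ spanning $[w,u]$. Identify the interval $[w,u]$ of $\mathrm{Sub}(B)$ with $\mathrm{Sub}(u/w)$. Then $u/w$ is the direct sum of $a_1,a_2,a_3$. The subgroup $c_{1j}$ is a common complement of $a_1$ and $a_j$ in $a_1+a_j$. As a complement of $a_j$ it is $\{t-\theta_j(t):t\in a_1\}$ for a homomorphism $\theta_j:a_1\to a_j$, and as a complement of $a_1$ it makes $\theta_j$ an isomorphism. With $C=a_1$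 and the $\theta_j$ as identifications, $u/w=C^3$ with its canonical frame. By Example 1, the $k$-fold sum of $c_{12}$ is $g_k=\Gamma(k)=\{(t,-kt,0):t\in C\}$, an element of $K$. The characteristic of the frame, computed in $K$, $L$ or $\mathrm{Sub}(B)$, is the least $k\ge1$ with $kC=0$, or $0$ if there is none. In the same way, an $n$-frame in $K$ spanning $[w,u]$ makes $u/w=C^n$ with its canonical frame.

**Step 3, Case 1: $L$ has a nontrivial $3$-frame of prime characteristic $q$.** *We make all subgroups in sight into $F_q$-subspaces.* Put $p'=q$. Let the frame span $[a,b]$. A $0$-$1$-embedding $[a,b]\to[0,1]$ preserves the polynomial (2) and is injective, so it produces a "special" $3$-frame of characteristic $q$ spanning $L$. For every closed $K$ containing the special frame, Step 2 gives $B\cong C^3$ with $qC=0$. So $B$ is an $F_q$-space, all its subgroups are subspaces, and $K$ is a sublattice of the subspace lattice of $B$.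

**Step 4, Case 2: $L$ has no nontrivial $3$-frame of prime characteristic.** *We make all subgroups in sight into $\mathbb Q$-subspaces; this is where frames below every element are needed.* Put $p'=0$. Let $K$ be any closed sublattice and $0<u\in K$. Take a $3$-frame in $K$ spanning $[0,u]$, so that $u=C^3$ as in Step 2. Let $q$ be a prime.

*(i) $qC=C$.* In $K$ we compute
$$\begin{aligned}w_2&=(g_q\vee a_1)\wedge a_2=0\times qC\times0,\\ w_1&=(w_2\vee c_{12})\wedge a_1=qC\times0\times0,\\ w_3&=(w_1\vee c_{13})\wedge a_3=0\times0\times qC.\end{aligned}$$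
For the first line, $g_q\vee a_1$ consists of the $(*,qt,0)$. For the second, $(t,qs-t,0)$ lies in $a_1$ iff $t=qs$. For the third, $(qs+t,0,-t)$ lies in $a_3$ iff $t=-qs$. Hence $w=w_1\vee w_2\vee w_3=(qC)^3\in K$. Under $[w,u]\cong\mathrm{Sub}((C/qC)^3)$ the elements $a_i\vee w$, $c_{1j}\vee w$ of $K$ form the canonical $3$-frame of $(C/qC)^3$. If $qC\ne C$, this is a nontrivial $3$-frame of $L$. Its characteristic is the least $k\ge1$ with $k(C/qC)=0$, which is $q$. This contradicts the case assumption.

*(ii) $C[q]=\{t\in C:qt=0\}$ is $0$.* In $K$ we compute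
$$\begin{aligned}v_1&=g_q\wedge a_1=C[q]\times0\times0,\\ v_2&=(v_1\vee c_{12})\wedge a_2=0\times C[q]\times0,\\ v_3&=(v_1\vee c_{13})\wedge a_3=0\times0\times C[q],\end{aligned}$$
and $v=v_1\vee v_2\vee v_3=C[q]^3\in K$. The elements $v_i$, $c_{1j}\wedge v$ form the canonical $3$-frame of $C[q]^3$. If $C[q]\ne0$, it is a nontrivial $3$-frame of $L$ of characteristic $q$, a contradiction.

Hence $C$, and so every $u\in K$, is divisible and torsion-free. In particular $B$ (the case $u=1$) is a $\mathbb Q$-space. For $b\in u$ and a prime $q$, the unique $y\in B$ with $qy=b$ lies in $u$, since $u$ is divisible. So each $u\in K$ is a $\mathbb Q$-subspace, and $K$ is a sublattice of the $\mathbb Q$-subspace lattice of $B$.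

**Step 5: proof of Theorem 1(1).** Every finitely generated sublattice of $L$ lies in a closed $K$, which in Case 1 can be chosen to contain the special frame. This $K$ is a $0$-$1$-sublattice of the subspace lattice of an $F_{p'}$-space. An identity failing in $L$ fails in a finitely generated sublattice of $L$. Hence $L$ satisfies all identities of $\mathcal V(F_{p'})$, i.e. $\mathcal U\subseteq\mathcal V(F_{p'})$. $\square$

## 10. The lattices $\mathrm{Sub}(F^n)$ inside $L$

*Proof of Theorem 1(2).* Let $F=F_{p'}$ and $n\ge3$.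

**Step 1: coordinates.** *We place $\mathrm{Sub}_F(F^n)$ next to a frame of $L$.* Take an $n$-frame spanning $L$ (Lemma 5 with $u=1$) and a closed $K$ containing it, and also the special frame in Case 1. By Section 9, $K$ consists of $F$-subspaces of $B$, and $B=C^n$ with $C=a_1\ne0$ and the canonical frame. The identifications $\theta_j$ are additive maps between $F$-spaces, hence $F$-linear, since $F$ is a prime field. Let $S$ be the sublattice generated by the frame.

For $W\le F^n$ let $W_C\le C^n$ be spanned by the vectors $(w_1t,\dots,w_nt)$ with $w\in W$, $t\in C$. (This is the image of $W\otimes_FC$ in $F^n\otimes_FC=C^n$.) The map $W\mapsto W_C$ is a $0$-$1$-embedding of $\mathrm{Sub}_F(F^n)$ into $\mathrm{Sub}_F(C^n)$. Indeed, choose a basis of $C$ indexed by a set $I\ne\emptyset$. Then $C^n$ is identified with $(F^n)^{(I)}$ and $W_C$ with $W^{(I)}$, the finitely supported families in $W$. These respect sums and intersections coordinatewise, and $W^{(I)}$ determines $W$. It remains to show that $W_C\in S$ for all $W$.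

**Step 2: the scalars that $S$ can see.** *We show that $S$ contains all graphs with coefficient in $F$.* Let $G^{ij}(r)$ be the set of vectors with $t$ in place $i$, $rt$ in place $j$ and zeros elsewhere, $t\in C$. Let $R=\{r\in F:G^{ij}(r)\in S\text{ for all }i\ne j\}$.

- $0\in R$, since $G^{ij}(0)=a_i$. Also $-1\in R$: we have $G^{1j}(-1)=G^{j1}(-1)=c_{1j}$, and $G^{ij}(-1)=(c_{1i}\vee c_{1j})\wedge(a_i\vee a_j)$ for distinct $i,j>1$, because a vector with $t+s,-t,-s$ in places $1,i,j$ lies in $a_i\vee a_j$ iff $s=-t$.
- $R$ is closed under products: for distinct $i,j,k$,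
$$G^{ik}(rs)=\Big[\big((G^{ij}(r)\vee a_k)\wedge(G^{jk}(s)\vee a_i)\big)\vee a_j\Big]\wedge(a_i\vee a_k).$$
In places $i,j,k$ the inner meet consists of the vectors $(t,rt,srt)$. Joining with $a_j$ frees the middle entry, and the outer meet makes it $0$.
- $R$ is closed under sums: with $d=G^{ik}(-1)$,
$$G^{ij}(r+s)=(a_i\vee a_j)\wedge\Big[\big((G^{ij}(r)\vee a_k)\wedge(d\vee a_j)\big)\vee\big((G^{ij}(s)\vee d)\wedge(a_j\vee a_k)\big)\Big].$$
As in Example 1, the inner meets are $\{(t,rt,-t)\}$ and $\{(0,st,t)\}$ in places $i,j,k$, and a sum of two such vectors has $k$-th entry $0$ iff the parameters agree.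
- $R$ is closed under inverses of nonzero elements: $G^{ij}(r^{-1})=G^{ji}(r)$.

So $R$ contains $1=(-1)(-1)$, and it is a subfield of the prime field $F$. Hence $R=F$.

**Step 3: all subspaces.** *We pass from graphs to lines and from lines to all $W$.* If $W=Fw$ with $w_i=1$, then
$$W_C=\bigwedge_{j\ne i}\Big(G^{ij}(w_j)\vee\bigvee_{k\ne i,j}a_k\Big)\in S,$$
because the $j$-th term consists of the vectors whose $j$-th entry is $w_j$ times the $i$-th entry. Every line has such a generator. Every nonzero $W$ is a finite join of lines, and $0_C=0=a_1\wedge a_2\in S$. Since $(F^n)_C=B$ is the top of $K$, which is the top of $L$, $\mathrm{Sub}_F(F^n)$ is a $0$-$1$-sublattice of $L$. This holds for every $n\ge3$, so Lemma 1 gives $\mathcal V(F)\subseteq\mathcal U$. $\square$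

**End of the proof of Theorem 1.** By parts 1 and 2, $\mathcal U=\mathcal V(F_{p'})$. Since $\mathcal V(F_{p'})\subseteq\mathcal U$, the quoted theorem with $R=F_{p'}$ gives $\mathcal V(F_{p'})=\mathcal V(F_{p(\mathcal U)})$. Hence $\mathcal U=\mathcal V(F_{p(\mathcal U)})$. $\blacksquare$

**Remark.** If the frame addition of the quoted theorem is taken to be (2), then also $p'=p(\mathcal U)$. In Case 1, $L$ has a nontrivial $3$-frame of characteristic $q=p'$. In Case 2, a $3$-frame spanning $L$ has $C$ a nonzero $\mathbb Q$-space, so its characteristic is $0=p'$. By the quoted theorem these characteristics equal $p(\mathcal U)$.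

## 11. Embedding all of $L$, and the list of varieties

The same work yields three supplements.

**Theorem 2.** With $L$, $p'$ as in Theorem 1, $L$ itself has a $0$-$1$-embedding into the subspace lattice of an $F_{p'}$-vector space.

*Proof.* Let $\Omega$ be the set of closed $K$, containing the special frame in Case 1. For each $K\in\Omega$ fix a $0$-$1$-embedding into the subspace lattice of an $F_{p'}$-space $B_K$. Every countable subset of $L$ lies in a member of $\Omega$. So $\Omega$ is directed, its union is $L$, and the sets $\{K'\in\Omega:K'\supseteq K\}$ have the finite intersection property. Let $\mathcal D$ be an ultrafilter on $\Omega$ containing all of them. For $x\in L$ let $x_K$ be the image of $x$ if $x\in K$, and $x_K=0$ otherwise. Map $x$ to the ultraproduct $\prod_{\mathcal D}x_K\subseteq\prod_{\mathcal D}B_K$, that is, to the set of classes of families $(b_K)$ with $b_K\in x_K$ for $\mathcal D$-almost all $K$.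

Given $x,y\in L$, almost all $K$ contain both, and for these $(x\vee y)_K=x_K+y_K$ and $(x\wedge y)_K=x_K\cap y_K$. A family in $x_K+y_K$ splits term by term, so joins are preserved; for meets the claim is clear. If $x\not\le y$, then $x_K\not\subseteq y_K$ for almost all $K$. Choosing $b_K\in x_K\setminus y_K$ there gives an element of the image of $x$ outside the image of $y$. The bounds are preserved. So this is a $0$-$1$-embedding into the subspace lattice of the $F_{p'}$-space $\prod_{\mathcal D}B_K$. $\square$

**Theorem 3.** Let $L$ be a bounded modular lattice having $x,y,z$ with pairwise meets $0$ and pairwise joins $1$, and a lattice embedding $\varphi:L\to L$ with $\varphi(0)=0$, $\varphi(1)=x$. Then $L$ has a $0$-$1$-embedding into $\mathrm{Sub}(B)$ for some abelian group $B$. Conversely, each bounded lattice with a $0$-$1$-embedding into some $\mathrm{Sub}(B)$ has a $0$-$1$-embedding into a lattice $L$ satisfying the hypotheses.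

*Proof.* The case $|L|=1$ is trivial. From the construction of $M$ onwards, Sections 5 to 8 used only these hypotheses, so Corollary 1 holds for $L$. Pass from countable $0$-$1$-sublattices, which are directed under inclusion and cover $L$, to $L$ by the ultraproduct argument of Theorem 2, with subgroups in place of subspaces.

Conversely, let $B'=B^{(\omega)}$ and $L=\mathrm{Sub}(B')$. Then $S\mapsto S^{(\omega)}$ is a $0$-$1$-embedding $\mathrm{Sub}(B)\to L$. Identify $B'$ with $B'\times B'$ by an isomorphism, and let $x=B'\times0$, $y=0\times B'$, $z$ the diagonal, and $\varphi(S)=S\times0$. Then $x,y,z$ have pairwise meets $0$ and pairwise joins $B'\times B'$, and $\varphi$ is a lattice embedding with $\varphi(0)=0$, $\varphi(1)=x$. $\square$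

**Theorem 4.** The varieties generated by nondistributive modular quasifractals are exactly the varieties $\mathcal V(F_p)$, $p$ a prime or $0$, and these are pairwise distinct.

*Proof.* By Theorem 1 each such variety is some $\mathcal V(F_p)$, and by Proposition 1 each $\mathcal V(F_p)$ occurs. For distinctness, take (2) as the frame addition of the quoted theorem, and suppose $\mathcal V(F_p)=\mathcal V(F_{p_1})=\mathcal U$. By Example 1, the canonical $3$-frames of $\mathrm{Sub}(F_p^3)$ and $\mathrm{Sub}(F_{p_1}^3)$, which consist of subspaces and so lie in the subspace lattices, are nontrivial frames of lattices in $\mathcal U$ of characteristic $p$ and $p_1$. By Proposition 1, $\mathcal U$ is generated by a nondistributive modular quasifractal, so both characteristics equal $p(\mathcal U)$ by the quoted theorem. Hence $p=p_1$. $\square$
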